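# A Hamilton path that reaches a prescribed vertex halfway

All graphs are finite and simple. For a graph $G$ we write $n=|V(G)|$ for its order and $\delta=\delta(G)$ for its minimum degree. The length $\|P\|$ of a path $P$ is its number of edges. A path $P$ with ends $x$ and $z$ is written $xPz$, and for vertices $u,v$ of $P$ the part of $P$ between them is $uPv$. A hamilton path is a path through all vertices.

## 1. The guess "yes", tested on orders four to seven

Fix three vertices $x,y,z$ of a graph. We want to walk from $x$ to $z$ through all vertices and to be at $y$ halfway. How large must the minimum degree be? If $\delta\ge (n+1)/2$, then any two vertices are joined by a hamilton path (Lemma A below, with $L=\emptyset$, proves this). With a little more degree it is natural to hope that the position of $y$ can be prescribed as well. This is the following statement, from the article "A hamilton cycle in which specified vertices are located in polar opposite".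

**Conjecture 1.** If $G$ is a graph with $\delta\ge n/2+1$, then for any three distinct vertices $x,y,z\in V(G)$ there is a hamilton path $P$ joining $x$ and $z$ such that $\lfloor \frac n2\rfloor\le\|xPy\|\le\lceil\frac n2\rceil$.

The first guess is that this is true. We test it on the smallest orders.

**Orders up to 5.** Since $\delta\le n-1$, the hypothesis forces $n\ge4$. For $n=4$ it says $\delta\ge3$, so $G=K_4$, and $x\,a\,y\,z$ has $\|xPy\|=2$. For $n=5$ it says $\delta\ge4$, so $G=K_5$, and $x\,a\,y\,b\,z$ has $\|xPy\|=2$.

**Orders 6 and 7: the shape of $G$.** For $n=6$ we get $\delta\ge4$, for $n=7$ we get $\delta\ge 4.5$ and hence $\delta\ge5$. In both cases $\delta\ge n-2$, so every vertex has at most one non-neighbor and the non-edges form a matching. Extend it to a maximum matching $M$ of $K_n$. Then $G\supseteq K_n-M$. Write $v'$ for the $M$-partner of $v$. All pairs other than partners are adjacent, so a sequence of all the vertices is a hamilton path as soon as no two partners are consecutive. In every case below, $\|xPy\|=3=\lfloor n/2\rfloor$.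

**Order 6.** Here $M$ consists of three pairs.

* No two of $x,y,z$ are partners: $x\,y'\,z'\,y\,x'\,z$.
* $x'=y$, with $w,w'$ the pair that contains no terminal: $x\,z'\,w'\,y\,w\,z$.
* $x'=z$, with $w,w'$ likewise: $x\,y'\,w'\,y\,w\,z$.
* $y'=z$, with $w,w'$ likewise: $x\,w'\,x'\,y\,w\,z$.

**Order 7.** Let $u$ be the unmatched vertex; it is adjacent to all others. If $u\notin\{x,y,z\}$, take the path for $G-u$ from the list above and insert $u$ right after $y$. Suppose $u\in\{x,y,z\}$. If the other two terminals are partners and the remaining pairs are $p,p'$ and $q,q'$, use $x\,p\,q\,y\,p'\,q'\,z$. If they are not partners, let $p,p'$ be the pair disjoint from the terminals, and use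

* $x\,y'\,p'\,y\,z'\,p\,z$ if $u=x$;
* $x\,p\,x'\,y\,z'\,p'\,z$ if $u=y$;
* $x\,p\,x'\,y\,p'\,y'\,z$ if $u=z$.

So Conjecture 1 holds for all $n\le7$.

## 2. Eight vertices: an independent triple against two triangles

**Theorem 1.** There is a graph $G$ with $n=8$, $\delta(G)=5=n/2+1$, and distinct vertices $x,y,z$, such that no hamilton path $P$ from $x$ to $z$ has $\|xPy\|=4$. So Conjecture 1 is false. For $n\le7$ the statement of Conjecture 1 is true.

The second part was just checked, so 8 is the smallest order of a counterexample. Here is the graph.

**Construction.** Let $V(G)=I\cup\{x,y,z,h,h'\}$ with $I=\{i_1,i_2,i_3\}$ independent. Every vertex of $I$ is adjacent to all of $x,y,z,h,h'$. The edges among the last five vertices are $xy,xz,yz$ and $xh,xh',hh'$: two triangles that share $x$. Vertices of $I$ have degree $5$, each of $y,z,h,h'$ has degree $3+2=5$, and $x$ has degree $7$. Hence $\delta=5=n/2+1$.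

**No path.** For $n=8$ the conjecture asks for $\|xPy\|=4$. Suppose $P=v_0v_1\dots v_7$ is a hamilton path with $v_0=x$, $v_4=y$, $v_7=z$. Then
$$\{v_1,v_2,v_3\}\cup\{v_5,v_6\}=I\cup\{h,h'\}.$$
Since $I$ is independent, no two consecutive vertices lie in $I$. So at most two of $v_1,v_2,v_3$ and at most one of $v_5,v_6$ lie in $I$. As $|I|=3$, both bounds are attained, and exactly one of $v_5,v_6$ lies in $\{h,h'\}$. If it is $v_5$, then $y=v_4$ has a neighbor in $\{h,h'\}$. If it is $v_6$, then $z=v_7$ has a neighbor in $\{h,h'\}$. Neither $y$ nor $z$ has such a neighbor, a contradiction. $\blacksquare$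

## 3. Large orders: an exact midpoint, and why the degree bound is needed

The failure is a small-order phenomenon. For large $n$ more than the conjecture holds: $\|xPy\|$ can be prescribed exactly.

**Theorem 2.** For every $\eta\in(0,\frac14]$ there is $n_0$ such that the following holds. If $n\ge n_0$, $\delta(G)\ge n/2+1$, $x,y,z$ are distinct vertices and $k$ is an integer with $\eta n\le k\le(1-\eta)n$, then $G$ has a hamilton path $P$ joining $x$ and $z$ with $\|xPy\|=k$. In particular (taking $k=\lfloor n/2\rfloor$) the conclusion of Conjecture 1 holds for all sufficiently large $n$.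

**Proposition 3.** In Theorem 2, $\delta\ge n/2+1$ (that is, $\delta\ge\lceil n/2\rceil+1$) cannot be replaced by $\delta\ge\lceil n/2\rceil$, for either parity of $n$.

We do not determine which orders $n$ with $8<n<n_0$ admit counterexamples. Proposition 3 is short, and its graphs show which obstacles to expect.

**Proof of Proposition 3, $n$ even.** In $K_{n/2,n/2}$, which has minimum degree $n/2$, a path joining two vertices of the same part has an odd number of vertices. So no hamilton path joins them.

**Proof of Proposition 3, $n\ge5$ odd.** Let $G$ be the join of an independent set $I$ with $|I|=\frac{n-1}2$ and a complete graph $H$ on $\frac{n+1}2$ vertices (all edges between $I$ and $H$ are present). Vertices of $I$ have degree $\frac{n+1}2$ and vertices of $H$ have degree $n-1$, so $\delta(G)=\frac{n+1}2=\lceil n/2\rceil$. Let $x,y,z\in H$. In a hamilton $x$–$z$ path all vertices of $I$ are interior and no two are consecutive, so they account for $2|I|=n-1$ distinct edges, which is all of them. The path therefore alternates between $H$ and $I$, and $\|xPy\|$ is even. No odd $k$ is possible. $\blacksquare$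

The rest of these notes proves Theorem 2.

## 4. Degree closure: hamilton paths in spite of a few poor vertices

We need hamilton paths with two prescribed ends in graphs where nearly all vertices have large degree and a few have only a modest one. Below, a union $V(H)=D\cup L$ is disjoint.

**Lemma A.** Let $H$ be a graph on $N$ vertices, $V(H)=D\cup L$, $|L|\le\ell$, $N\ge2\ell+1$, every vertex of $D$ of degree $\ge\frac{N+1}2$ and every vertex of $L$ of degree $\ge\ell+2$. Then any two vertices of $H$ are joined by a hamilton path.

**Lemma B.** Let $H$ be bipartite with parts of size $N$, $V(H)=D\cup L$, $|L|\le\ell$, $N\ge2\ell+2$, every vertex of $D$ of degree $\ge\frac N2+1$ and every vertex of $L$ of degree $\ge\ell+2$. Then any two vertices from different parts are joined by a hamilton path.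

**Example.** Let $N\ge5$ and let $H$ be $K_{N-1}$ together with a vertex $v$ joined to three of its vertices. With $L=\{v\}$ and $\ell=1$, Lemma A applies, because $N-2\ge\frac{N+1}2$. If $v$ had only two neighbors $p,q$, there would be no hamilton $p$–$q$ path: $v$ would be interior with path-neighbors $p$ and $q$, both ends, which forces $N=3$. So degree $\ell+2=3$ cannot be lowered here.

**Step 1 (one added edge can be rerouted).** This step shows that adding an edge between two vertices of large degree sum does not create hamilton $p$–$q$ paths where there were none. Let $u,v$ be non-adjacent in $H$, and suppose $H+uv$ has a hamilton path $v_1\dots v_M$ from $p$ to $q$ that uses $uv$, say $\{u,v\}=\{v_i,v_{i+1}\}$. Put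
$$S=\{j:v_j\in N_H(v_i)\},\qquad T=\{j:v_{j+1}\in N_H(v_{i+1})\}.$$
Then $S\subseteq\{1,\dots,M\}$, $T\subseteq\{0,\dots,M-1\}$, and $i\notin S\cup T$ since no vertex is its own neighbor. If $j\in S\cap T$, then $1\le j\le M-1$, $j\ne i$, and
$$v_1\dots v_j\,v_iv_{i-1}\dots v_{j+1}\,v_{i+1}\dots v_M\ (j<i),\qquad v_1\dots v_i\,v_jv_{j-1}\dots v_{i+1}\,v_{j+1}\dots v_M\ (j>i)$$
is a hamilton $p$–$q$ path of $H$. Its two new edges $v_jv_i$ and $v_{j+1}v_{i+1}$ are edges of $H$ by the definition of $S$ and $T$, and $v_iv_{i+1}$ is no longer used.

**Step 2 (degree sums that suffice).** This step finds when $S\cap T\ne\emptyset$. We have $|S|+|T|=d(u)+d(v)$. In Lemma A, $M=N$ and $S\cup T\subseteq\{0,\dots,N\}\setminus\{i\}$, a set of $N$ numbers. So $d(u)+d(v)\ge N+1$ suffices. In Lemma B, $M=2N$ and we let $u,v$ lie in different parts. Then $H+uv$ is bipartite, the path alternates, and a neighbor $v_j$ of $v_i$ has $j\equiv i+1\pmod2$, while $v_{j+1}\in N(v_{i+1})$ gives $j+1\equiv i$, again $j\equiv i+1\pmod 2$. So $S\cup T$ consists of numbers of one parity in $\{0,\dots,2N\}$, at most $N+1$ of them, and $d(u)+d(v)\ge N+2$ suffices.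

**Step 3 (closing up).** Now we add edges until the graph is complete. By Steps 1 and 2 we may successively add edges between non-adjacent vertices (for Lemma B: in different parts) whose current degree sum is at least $N+1$ (for Lemma B: $N+2$). If the final graph has a hamilton $p$–$q$ path, so has $H$. First, all pairs within $D$ (for Lemma B: in different parts) can be added, by the degree hypothesis on $D$. Then vertices of $D$ have degree at least $N-1-\ell$ (for Lemma B: $N-\ell$). With the degree $\ge\ell+2$ of vertices of $L$ the sum is at least $N+1$ (for Lemma B: $N+2$), so all $D$–$L$ pairs can be added. Then vertices of $L$ have degree at least $N-\ell$, and $2(N-\ell)\ge N+1$ (for Lemma B: $\ge N+2$) by the hypothesis on $N$, so all $L$–$L$ pairs can be added. The result is $K_N$ (for Lemma B: $K_{N,N}$), for which the claim is clear. $\square$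

## 5. Splitting the vertex set at random, and a graph that defeats it

**Notation.** Let $\mathcal T=\{x,y,z\}$ be the set of terminals and $\kappa=k/n$. For vertex sets $U,W$ (not necessarily disjoint), $e(U,W)$ is the number of ordered pairs $(u,w)\in U\times W$ with $uw\in E$. For instance $e(U,U)$ counts each edge inside $U$ twice. For a set $S$, $d_S(v)$ is the number of neighbors of $v$ in $S$, and "$v$ misses at most $t$ vertices of $S$" means $|S\setminus N(v)|\le t$. If $v\in S$, then $v$ itself counts as missed.

**Constants.** Given $\eta\in(0,\frac14]$, put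
$$\lambda=\frac\eta2,\quad c=\frac\lambda{100},\quad \gamma=\frac{c\lambda}{200},\quad \rho=\Big(\frac\gamma4\Big)^2,\quad \alpha=\rho^2,\tag{1}$$
and let $n$ be sufficiently large. We shall use
$$\lambda\le\tfrac18,\qquad \lambda=100c,\qquad c\lambda=200\gamma,\qquad c\le\tfrac1{800},\qquad 1600\gamma\le c,\qquad \gamma=4\sqrt\rho,\qquad \alpha\le\rho\le\gamma.\tag{2}$$

**Reversal.** Reversing $P$ exchanges $(x,z,k)$ with $(z,x,n-1-k)$. For $k\in[\eta n,(1-\eta)n]$ both $k$ and $n-1-k$ lie in $[\lambda n,(1-\lambda)n]$. So from now on we use only $\lambda n\le k\le(1-\lambda)n$, and we may reverse once when convenient.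

**Target.** We look for an $x$–$y$ path $P_1$ with $k+1$ vertices and a $y$–$z$ path $P_2$ with $n-k$ vertices that meet only in $y$. Then $P=P_1\cup P_2$ has $n$ vertices and $\|xPy\|=k$.

The first thing to try is to split $V\setminus\mathcal T$ at random into $Q_1$, of size $k-1$, and $Q_2$, and to find $P_1$ in $G[Q_1\cup\{x,y\}]$ and $P_2$ in $G[Q_2\cup\{y,z\}]$ by Lemma A. The needed concentration is standard.

**(T3) Hoeffding (sampling without replacement).** If $R$ is a uniform random $m$-subset of an $n'$-set, $n'\le n$, and $S$ is a fixed subset, then $\Pr\big(\big||S\cap R|-m|S|/n'\big|>t\big)\le2e^{-2t^2/m}$. With $t=n^{2/3}/2$ this is at most $2e^{-n^{1/3}/2}$, so polynomially many such events can be controlled simultaneously.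

Here is the exact point where the attempt stops. To apply Lemma A with $L=\emptyset$ to $G[Q_1\cup\{x,y\}]$, which has $k+1$ vertices, we need all degrees at least $\frac{k+2}2$. A vertex of degree $\frac n2+1$ is expected to have about $\kappa(\frac n2+1)=\frac k2+\kappa$ neighbors in $Q_1$. The margin is bounded, while (T3) excludes only deviations above order $n^{2/3}$. The "$+1$" in the hypothesis is lost in the noise. This is not a weakness of the estimate, as the following graph shows.

**Example.** Let $A$ and $B$ be disjoint cliques of size $m$ with no edges between them, and add four vertices $x,y,z,s$ adjacent to everything. Then $n=2m+4$ and $\delta=(m-1)+4=\frac n2+1$. Suppose $s\in Q_2$. The interior of $P_1$ is a path on exactly the vertices of $Q_1\subseteq A\cup B$, so $Q_1\subseteq A$ or $Q_1\subseteq B$. If $s\in Q_1$, the same holds for $Q_2$. Hence every split in which both $Q_1$ and $Q_2$ meet both $A$ and $B$ fails, and by (T3) a random split is of this kind with probability tending to 1.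

So we proceed in two stages. If $G$ is far from graphs such as this one and such as $K_{n/2,n/2}$, a theorem that tolerates a small loss of degree saves the random split (Sections 6 and 7). If $G$ is close to one of them, we use its structure (Sections 8 to 10).

## 6. Robust expansion tolerates a small loss of degree

**Definition.** A graph on $n$ vertices is $\alpha$-extremal if there are $U,W\subseteq V$ with $|U|,|W|\ge(\frac12-\alpha)n$ and $e(U,W)\le\alpha n^2$.

For instance, $K_{m,m}$ is $\alpha$-extremal for every $\alpha>0$: take $U=W$ one part. Two disjoint copies of $K_m$ also are: take $U$ and $W$ the two cliques. The sets may coincide, be disjoint, or neither.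

**Definition.** The minimum semidegree of a digraph is the smallest of all its outdegrees and indegrees. A digraph on $N$ vertices is a robust $(\nu,\tau)$-outexpander if for all vertex sets $S$ with $\tau N<|S|<(1-\tau)N$ at least $|S|+\nu N$ vertices have at least $\nu N$ inneighbors in $S$.

**Example.** In the complete digraph (both arcs between any two vertices) every vertex has at least $|S|-1$ inneighbors in $S$. With $\nu=\tau/2$ and $N\ge2/\tau$ this is at least $\tau N-1\ge\nu N$, so all $N\ge|S|+\nu N$ vertices qualify. In contrast, replace each edge of $K_{m,m}$ by two arcs, and let $S$ be one part. Only the $m=|S|$ vertices of the other part have inneighbors in $S$, so for $\tau<\frac12$ and $\nu>0$ this is not a robust outexpander.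

**(T2) Kühn–Osthus–Treglown** (J. Combin. Theory Ser. B 100 (2010) 367–380). Let $1/N_0\ll\nu\le\tau\ll\zeta<1$. Every digraph on $N\ge N_0$ vertices with minimum semidegree at least $\zeta N$ which is a robust $(\nu,\tau)$-outexpander has a Hamilton cycle.

Here $\ll$ means that the constants are chosen from right to left, each small enough in terms of those already chosen.

**Lemma C.** For $\alpha\in(0,\frac1{10})$ there is $N_0$ such that every graph $H$ on $N\ge N_0$ vertices with $\delta(H)\ge(\frac12-\frac\alpha8)N$ that is not $\alpha$-extremal has a hamilton path between any two vertices.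

(Here $\alpha$ is arbitrary; the lemma will be used with a quarter of the $\alpha$ in (1).)

**Step 1 (from a path to a Hamilton cycle of a digraph).** This step encodes the two prescribed ends in one vertex. Put $\beta=\alpha/8$ and fix $1/N_0\ll\nu\ll\tau\ll\alpha$ such that (T2) applies with $\zeta=\frac13$, and such that $2\nu/\tau+\nu\le\alpha/8$. Let $p\ne q$ be vertices of $H$. Let $D$ be the digraph with vertex set $(V(H)\setminus\{p,q\})\cup\{w\}$, with both arcs for each edge of $H-\{p,q\}$, an arc $w\to v$ for each edge $pv$ of $H$ and an arc $v\to w$ for each edge $qv$ of $H$ (with $v\ne p,q$). A Hamilton cycle $w\,v_1\dots v_{N-2}\,w$ of $D$ gives the hamilton path $p\,v_1\dots v_{N-2}\,q$ of $H$. All semidegrees of $D$ are at least $\delta(H)-2\ge N/3$. It remains to prove that $D$ is a robust $(\nu,\tau)$-outexpander.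

Let $N'=N-1$, $\tau N'<|S|<(1-\tau)N'$ and $S_0=S\setminus\{w\}$. Let $R$ be the set of $v\in V(H)\setminus\{p,q\}$ with at least $\nu N'$ $H$-neighbors in $S_0$. Each of them has at least $\nu N'$ inneighbors in $S$, so it suffices to show $|R|\ge|S|+\nu N'$.

**Step 2 (small $S$: count edges).** Let $|S|\le(\frac12-\frac\alpha2)N$. Each vertex of $S_0$ has at least $(\frac12-\beta)N-2$ neighbors in $V(H)\setminus\{p,q\}$, and vertices outside $R$ receive fewer than $\nu N'$ edges each, so
$$|S_0|\big((\tfrac12-\beta)N-2\big)\le|R||S_0|+\nu N^2 .$$
Since $|S_0|\ge\tau N'-1\ge\tau N/2$, this gives $|R|\ge(\frac12-\beta)N-2-\frac{2\nu}\tau N$. Therefore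
$$|R|-\nu N'\ge(\tfrac12-\tfrac\alpha8-\tfrac\alpha8)N-2\ge(\tfrac12-\tfrac\alpha2)N\ge|S|.$$

**Step 3 (large $S$: every vertex is reached).** Let $|S|\ge(\frac12+\frac\alpha2)N$. Every $v\in V(H)\setminus\{p,q\}$ has at least $d(v)-(N-|S_0|)\ge(\frac\alpha2-\beta)N-1\ge\nu N$ neighbors in $S_0$. So $|R|=N-2$, and $N-2\ge|S|+\nu N'$ because $|S|<(1-\tau)(N-1)$ and $(\tau-\nu)(N-1)\ge1$.

**Step 4 (middle $S$: use non-extremality).** Let $(\frac12-\frac\alpha2)N<|S|<(\frac12+\frac\alpha2)N$, and suppose $|R|<|S|+\nu N'$. Put $W=V(H)\setminus(R\cup\{p,q\})$. Then $|W|\ge(\frac12-\frac\alpha2-\nu)N-2\ge(\frac12-\alpha)N$ and $|S_0|\ge|S|-1\ge(\frac12-\alpha)N$. Each vertex of $W$ has fewer than $\nu N'$ neighbors in $S_0$, so $e(S_0,W)\le\nu N^2\le\alpha N^2$. Thus $H$ is $\alpha$-extremal, a contradiction. $\square$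

## 7. A bounded partition carries non-extremality to both halves

Let $\alpha$ be as in (1), and assume in this section that $G$ is not $\alpha$-extremal. We split at random and apply Lemma C to both halves. The degrees are no problem now. The question is why a half should not be extremal. A union bound over all candidate pairs $(U,W)$ is too expensive: there are exponentially many, and the bound in (T3) is only $2e^{-n^{1/3}/2}$. Instead we first describe all the numbers $e(U,W)$ of $G$ at once by boundedly many data.

**(T1) Frieze–Kannan** (Combinatorica 19 (1999) 175–220). For each $\varepsilon>0$ there is $K$ such that every graph on $n$ vertices has a partition $V_1,\dots,V_r$ of its vertex set, $r\le K$, with densities $d_{ij}\in[0,1]$, such that for all $U,W\subseteq V$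
$$\Big|e(U,W)-\sum_{i,j}d_{ij}|U\cap V_i||W\cap V_j|\Big|\le\varepsilon n^2 .$$

For example, for $K_{m,m}$ the two parts with $d_{11}=d_{22}=0$ and $d_{12}=d_{21}=1$ give error $0$. For $K_n$ one part with $d_{11}=1$ gives error $|U\cap W|\le n$, which is at most $\varepsilon n^2$ for $n\ge1/\varepsilon$.

**Step 1 (the split).** This step fixes a split with all the regularity we need. Take the partition from (T1) with $\varepsilon=\alpha\lambda^2/8$. Let $Q_1$ be a uniform random $(k-1)$-subset of $V\setminus\mathcal T$ and $Q_2=V\setminus(\mathcal T\cup Q_1)$. For a fixed set $S\subseteq V$ the mean of $|S\cap Q_1|$ is $\frac{k-1}{n-3}|S\setminus\mathcal T|$. Since $\frac{k-1}{n-3}-\frac kn=\frac{3k-n}{n(n-3)}$, which is at most $\frac{2}{n-3}$ in absolute value, the mean differs from $\kappa|S|$ by at most $6$. We apply (T3) to the sets $S=N(v)$ and $S=V_i$. These are at most $n+K$ events, and each controls $Q_2$ too, since $|S\cap Q_2|=|S\setminus\mathcal T|-|S\cap Q_1|$. So we may fix an outcome such that for all $v$ and $i$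
$$d_{Q_1}(v)\ge\kappa d(v)-n^{2/3},\qquad d_{Q_2}(v)\ge(1-\kappa)d(v)-n^{2/3},$$
$$|Q_1\cap V_i|\le\kappa|V_i|+n^{2/3},\qquad |Q_2\cap V_i|\le(1-\kappa)|V_i|+n^{2/3}.\tag{3}$$
Let $H_1=G[Q_1\cup\{x,y\}]$ and $H_2=G[Q_2\cup\{y,z\}]$, with $k+1=\kappa n+1$ and $n-k=(1-\kappa)n$ vertices. Put $\alpha_1=\alpha/4$. Since $\kappa,1-\kappa\ge\lambda$ and $d(v)\ge n/2$, we have $\delta(H_i)\ge(\frac12-\frac{\alpha_1}8)|H_i|$ for $n$ large.

**Step 2 ($H_1$ is not $\alpha_1$-extremal).** We blow up a witness in $H_1$ to a witness in $G$. Suppose $U,W\subseteq V(H_1)$ satisfy $|U|,|W|\ge(\frac12-\alpha_1)|H_1|$ and $e(U,W)\le\alpha_1|H_1|^2$. Let $\tilde U\subseteq V$ have exactly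
$$\tilde u_i=\min\big(|V_i|,\ \lfloor|U\cap V_i\cap Q_1|/\kappa\rfloor\big)$$
vertices in each $V_i$, and define $\tilde W$ and $\tilde w_i$ similarly. By (3), $|U\cap V_i\cap Q_1|/\kappa\le|V_i|+n^{2/3}/\kappa$. Hence $\tilde u_i\ge|U\cap V_i\cap Q_1|/\kappa-1-n^{2/3}/\kappa$. Summing over $i$, with $|U\cap Q_1|\ge|U|-2$,
$$|\tilde U|\ge\frac{|U|-2}\kappa-r\Big(1+\frac{n^{2/3}}\kappa\Big)\ge(\tfrac12-2\alpha_1)n\ge(\tfrac12-\alpha)n,$$
and likewise for $\tilde W$. Using (T1) twice, once for $(\tilde U,\tilde W)$ and once for $(U\cap Q_1,W\cap Q_1)$, we get
$$e(\tilde U,\tilde W)\le\sum_{i,j}d_{ij}\tilde u_i\tilde w_j+\varepsilon n^2\le\kappa^{-2}\big(e(U,W)+\varepsilon n^2\big)+\varepsilon n^2\le\tfrac32\alpha_1n^2+2\varepsilon\lambda^{-2}n^2 .$$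
The right side is $(\frac38+\frac14)\alpha n^2\le\alpha n^2$. So $G$ is $\alpha$-extremal, a contradiction.

**Step 3 (the other half, and the end).** The same argument with $1-\kappa$, $Q_2$ and $H_2$ in place of $\kappa$, $Q_1$ and $H_1$ shows that $H_2$ is not $\alpha_1$-extremal. By Lemma C, applied with $\alpha_1$, $H_1$ has a hamilton $x$–$y$ path and $H_2$ has a hamilton $y$–$z$ path. These are $P_1$ and $P_2$.

## 8. The two shapes of an extremal graph

From now on $G$ is $\alpha$-extremal, with witnesses $U,W$. We show that $G$ is either close to two disjoint cliques or close to a balanced complete bipartite graph. Precisely, one of the following holds.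

**(A)** There are disjoint sets $A_0,B_0$ with $|A_0|,|B_0|\ge(\frac12-\gamma)n$ such that each $v\in A_0$ misses at most $\gamma n$ vertices of $A_0$ and has at most $\gamma n$ neighbors in $B_0$, and symmetrically for $B_0$.

**(B)** There are disjoint sets $X_0,Y_0$ with $|X_0|,|Y_0|\ge(\frac12-\gamma)n$ such that each vertex of $X_0$ misses at most $\gamma n$ vertices of $Y_0$ and vice versa.

**Step 1 (discard bad vertices).** The purpose is to turn an average bound into a bound for every vertex. Let $U'=\{u\in U:d_W(u)\le\rho n\}$ and $W'=\{w\in W:d_U(w)\le\rho n\}$. Since $e(U,W)\le\alpha n^2=\rho^2n^2$, we have $|U\setminus U'|,|W\setminus W'|\le\rho n$. Moreover $|V\setminus W|\le(\frac12+\alpha)n$ and $d(u)\ge n/2$. So each $u\in U'$ has at least $\frac n2-\rho n$ neighbors in $V\setminus W$ and misses at most $(\alpha+\rho)n\le2\rho n$ vertices of $V\setminus W$. Likewise each $w\in W'$ misses at most $2\rho n$ vertices of $V\setminus U$.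

**Step 2 (almost disjoint witnesses give (A)).** Let $|U\cap W|\le2\rho n$. Put $A_0=U'\setminus W$ and $B_0=W'\setminus U$. They are disjoint, of size at least $(\frac12-\alpha-\rho-2\rho)n\ge(\frac12-4\rho)n\ge(\frac12-\gamma)n$. A vertex of $A_0\subseteq U'$ misses at most $2\rho n\le\gamma n$ vertices of $V\setminus W\supseteq A_0$ and has at most $\rho n\le\gamma n$ neighbors in $W\supseteq B_0$. The argument for $B_0$ is the same.

**Step 3 (overlapping witnesses give (B)).** Let $|U\cap W|>2\rho n$. By Step 1 at most $2\rho n$ vertices of $U\cap W$ lie outside $U'\cap W'$, so there is $v\in U'\cap W'$. Then $d_{U\cup W}(v)\le d_U(v)+d_W(v)\le2\rho n$. As $d(v)\ge n/2$, we get $|V\setminus(U\cup W)|\ge(\frac12-2\rho)n$. Let $Y_0=W'$, and let $X_0$ be the set of vertices of $V\setminus(U\cup W)$ that miss at most $\sqrt{2\rho}\,n$ vertices of $W'$. Each vertex of $W'$ misses at most $2\rho n$ vertices of $V\setminus U$, so there are at most $2\rho n^2$ non-adjacent pairs between $W'$ and $V\setminus(U\cup W)$. Hence at most $\sqrt{2\rho}\,n$ vertices were discarded from $V\setminus(U\cup W)$, and $|X_0|\ge(\frac12-2\rho-\sqrt{2\rho})n\ge(\frac12-\gamma)n$,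 because $2\rho+\sqrt{2\rho}\le4\sqrt\rho=\gamma$. Also $|Y_0|\ge(\frac12-\alpha-\rho)n\ge(\frac12-\gamma)n$. The two sets are disjoint, and the bounds on missed vertices are $\sqrt{2\rho}\,n\le\gamma n$ and $2\rho n\le\gamma n$.

## 9. Nearly two cliques: bridges and flexible vertices

Assume (A). A path can wander freely inside either side; what is scarce is a way to change sides. We first sort all vertices, then show that a few crossings suffice, then produce the crossings.

**Definition.** Call $v$ flexible if $d_{A_0}(v)\ge cn$ and $d_{B_0}(v)\ge cn$; let $F$ be the set of flexible vertices. Let $A^*=\{v\notin F:d_{B_0}(v)<cn\}$ and $B^*=\{v\notin F:d_{A_0}(v)<cn\}$.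

In the example of Section 5, with $A_0=A$ and $B_0=B$, we have $F=\{x,y,z,s\}$, $A^*=A$ and $B^*=B$.

**Step 1 (the partition $V=A^*\cup B^*\cup F$).** We record the size and degree bounds used throughout. Every vertex has $d_{A_0}(v)+d_{B_0}(v)\ge\frac n2-2\gamma n>2cn$, so these three sets do partition $V$. A vertex of $A_0$ has at most $\gamma n<cn$ neighbors in $B_0$, so $A_0\subseteq A^*$, and similarly $B_0\subseteq B^*$. Hence $|F|\le2\gamma n$. Let $v\in A^*$. Then $d_{A_0}(v)\ge(\frac12-2\gamma-c)n$ and $|A_0|\le n-|B_0|\le(\frac12+\gamma)n$, so $v$ misses at most $(c+3\gamma)n\le2cn$ vertices of $A_0$. At most $2\gamma n$ vertices lie outside $A_0\cup B_0$. So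
$$\text{each } v\in A^*\text{ misses at most }3cn\text{ vertices of }A^*\cup F\text{ and has at most }cn+2\gamma n\le2cn\text{ neighbors in }B^*.\tag{4}$$
The same holds with $A$ and $B$ exchanged.

**Definition.** A bridge is either an edge $ab$ or a path $afb$ with $f\in F$, where $a\in A^*$, $b\in B^*$, and all its vertices avoid $\mathcal T$. Terminals in $A^*$ have side $A$, those in $B^*$ have side $B$; flexible terminals may be assigned either side.

**Claim A.** Suppose sides are assigned. Put $s_1=1$ if $x,y$ have different sides and $s_1=2$ otherwise; define $s_2$ similarly for $y,z$. If there are $s_1+s_2$ disjoint bridges, the required path exists.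

**Step 2 (proof of Claim A: the skeleton).** We fix the order in which the paths visit the two sides. Use $s_i$ of the bridges in $P_i$. Then $P_i$ is a sequence of $s_i+1$ segments, alternately on sides $A$ and $B$, consecutive ones joined by bridges: for instance, if $x$ and $y$ both have side $A$, then $P_1$ has an $A$-segment from $x$ to the first bridge, a $B$-segment between the two bridges, and an $A$-segment from the second bridge to $y$. Each segment has two prescribed distinct ends, which are terminals of that side or bridge ends. The prescribed ends of different segments are distinct, except that $y$ is an end of two segments. Each of $P_1,P_2$ has at least one and at most two segments on each side. Let $Z$ be the set of terminals and vertices of the bridges used, $|Z|\le3+4\cdot3=15$, and put $A'=(A^*\cup F)\setminus Z$ and $B'=B^*\setminus Z$. Both have between $0.4n$ and $0.6n$ vertices.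

**Step 3 (proof of Claim A: distributing the vertices).** We choose how many vertices each segment receives, so that $P_1$ has exactly $k+1$ vertices. Give $a_1=\lfloor\kappa|A'|\rfloor$ vertices of $A'$ and
$$b_1=k+1-|Z\cap V(P_1)|-a_1=\kappa|B'|+O(1)$$
vertices of $B'$ to $P_1$, and the others to $P_2$. (The last equality holds since $k=\kappa(|A'|+|B'|+|Z|)$ and $|Z|\le15$.) Divide these numbers as evenly as possible among the at most two segments of the given side and path. Since $\kappa,1-\kappa\ge\lambda$, every segment gets at least $\frac12(0.4\lambda n-O(1))\ge\lambda n/6$ vertices. Realize this by random partitions of $A'$ and $B'$ into parts of these sizes. Every part takes a fraction at least $\frac{\lambda/6}{0.6}\ge\frac\lambda4$ of its side. A flexible vertex has at least $cn-15$ neighbors in $A_0\setminus Z\subseteq A'$ and in $B_0\setminus Z\subseteq B'$. By (T3) we may assume that every flexible vertex has at least $(cn-15)\frac\lambda4-n^{2/3}\ge c\lambda n/5$ neighbors in each part.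

**Step 4 (proof of Claim A: filling the segments).** For a segment on side $A$, let $H$ be the graph induced by its part and its two ends, and let $N=|H|\ge\lambda n/6$. Let $L=V(H)\cap F$ and $\ell=\lfloor2\gamma n\rfloor$, so $|L|\le\ell$ and $N\ge2\ell+1$. Vertices of $H$ outside $L$ are in $A^*$ and $V(H)\subseteq A^*\cup F$, so by (4) they have degree at least $N-1-3cn\ge\frac{N+1}2$ in $H$; here we use $\frac N2\ge\frac{\lambda n}{12}>8cn$. Vertices of $L$ have degree at least $c\lambda n/5=40\gamma n\ge\ell+2$. By Lemma A, $H$ has a hamilton path between its ends. The same argument applies on side $B$, where the only flexible vertices are terminals. Concatenating segments and bridges gives $P_1$ and $P_2$ with $k+1$ and $n-k$ vertices. $\square$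

**Step 5 (two sources of bridges).** Now we produce bridges. Let $F'=F\setminus\mathcal T$ and $q=|F\cap\mathcal T|$. First, the vertices of any subset of $F'$ of size at most $4$ lie on disjoint bridges $afb$ with $a\in A_0$, $b\in B_0$: choose the ends greedily, since each $f$ has at least $cn$ neighbors in each of $A_0,B_0$. Second, edges between $A^*$ and $B^*$ are bridges if they avoid $\mathcal T$. Recall König's theorem: in a bipartite graph the maximum size of a matching equals the minimum number of vertices that meet all edges.

**Claim M.** If every vertex of $A^*$ has a neighbor in $B^*$, or every vertex of $B^*$ has a neighbor in $A^*$, then there are four disjoint bridges.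

Proof. As $|A^*|,|B^*|\ge(\frac12-\gamma)n\ge\frac n3$, there are at least $n/3$ edges between $A^*$ and $B^*$, and by (4) each vertex lies on at most $2cn$ of them. So at least $\frac{n/3}{2cn}=\frac1{6c}\ge7$ vertices are needed to meet them all, and by König's theorem there is a matching of size at least $7$. At most three of its edges meet $\mathcal T$. $\square$

Since $s_1+s_2\le4$, four disjoint bridges suffice for any assignment of sides.

**Step 6 (at most three flexible vertices, or at least four non-terminal ones).** Let $|F|\le3$ and say $|A^*|\le|B^*|$, so $|A^*|\le\frac{n-|F|}2$. For $v\in A^*$,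
$$d_{B^*}(v)\ge\tfrac n2+1-(|A^*|-1)-|F|\ge2-\tfrac{|F|}2>0,$$
so Claim M gives four disjoint bridges. If $|F'|\ge4$, then Step 5 gives four disjoint bridges directly.

**Step 7 ($|F|\ge4$ and $|F'|\le3$, generic cases).** Here some terminals are flexible, and we use their freedom to lower $s_1+s_2$. We have $q\ge1$ and $|F'|\ge4-q$. If $q=1$, assign the flexible terminal so that not all three sides coincide. Then $x,y$ or $y,z$ have different sides and $s_1+s_2\le3\le|F'|$. If $q=2$ (so $|F'|\ge2$), or $q=3$ and $|F'|\ge2$, assign sides so that $x,z$ have the same side and $y$ the other one; this is possible since at most one terminal has a fixed side. Then $s_1+s_2=2\le|F'|$. In all these cases Step 5 and Claim A finish the proof.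

**Step 8 ($q=3$ and $|F'|=1$: the structure).** This is the situation of the example in Section 5, where bridges may not suffice. Let $F=\{x,y,z,s\}$. If there are four disjoint $A^*$–$B^*$ edges, they are bridges (as $\mathcal T\subseteq F$) and we are done. Assume not. If $|A^*|\ne|B^*|$, say $|A^*|<|B^*|$, then $|A^*|\le\frac{n-5}2$, and every $v\in A^*$ has $d_{B^*}(v)\ge\frac n2+1-\frac{n-5}2+1-4=\frac12>0$. By the proof of Claim M there would be a matching of seven $A^*$–$B^*$ edges, a contradiction. So $|A^*|=|B^*|=m$ and $n=2m+4$. By König's theorem at most three vertices meet all $A^*$–$B^*$ edges, so by (4) there are at most $6cn$ such edges. Hence all but at most $6cn$ vertices $v\in A^*$ have no neighbor in $B^*$. Such a $v$ has degree at least $\frac n2+1=m+3=(m-1)+|F|$, so it is adjacent to all of $(A^*\cup F)\setminus\{v\}$. We call such $v$ full.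

**Step 9 ($q=3$ and $|F'|=1$: the path).** The idea is to keep $P_1$ on side $A$ and to let $P_2$ change sides only once, at $s$. Since $n$ is even, either $k\le\frac n2-1$ or $n-1-k\le\frac n2-1$. By reversal we assume $k\le\frac n2-1=m+1$. Choose a set $A_2\subseteq A^*$ of $m-k+1\ge0$ full vertices. This is possible because there are at least $m-6cn$ full vertices and $k-1\ge6cn$. Let $A_1=A^*\setminus A_2$, so $|A_1|=k-1$.

For $P_1$ consider $G[A_1\cup\{x,y\}]$, on $N=k+1$ vertices. By (4), vertices of $A_1$ have degree at least $N-1-3cn\ge\frac{N+1}2$, as $N\ge\lambda n=100cn$. The vertices $x,y$ are adjacent to all full vertices of $A_1$, of which there are at least $k-1-6cn\ge4$. Lemma A with $L=\{x,y\}$ and $\ell=2$ gives a hamilton $x$–$y$ path $P_1$, of length $k$.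

For $P_2$, let first $A_2\ne\emptyset$. Then $y$, followed by $A_2$ in any order, followed by $s$, is a path, since full vertices are adjacent to each other and to $y$ and $s$. Continue with a hamilton $s$–$z$ path of $G[B^*\cup\{s,z\}]$. If $A_2=\emptyset$, take a hamilton $y$–$z$ path of $G[B^*\cup\{y,s,z\}]$. These hamilton paths exist by Lemma A with $\ell=3$ and $L$ the set of flexible vertices involved: those have at least $cn\ge5$ neighbors in $B_0\subseteq B^*$, and vertices of $B^*$ miss at most $3cn$ vertices of $B^*\cup F$, while $|B^*|\ge(\frac12-\gamma)n$. In both cases $P_1$ and $P_2$ together cover $V=A_1\cup A_2\cup B^*\cup\{x,y,z,s\}$ and meet only in $y$. This finishes case (A).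

## 10. Nearly complete bipartite: inner edges, balance and parity

Assume (B). Now a path alternates between two sides except where we force an edge inside a side. Two constraints appear: the sizes of the parts must match, and the parity of $k$ must be right. Both are governed by the choice of a small set of edges inside the parts.

**Example.** Let $m$ be even, and let $G$ be $K_{m,m}$ with parts $X,Y$, with a perfect matching added inside each part. Then $\delta=m+1=\frac n2+1$. Let $x,y\in X$ and $z\in Y$. If a hamilton $x$–$z$ path uses no matching edges, $\|xPy\|$ is even. To reach an odd $k$, the $x$–$y$ part must use an odd number of matching edges. Counting from both sides the path edges between $X$ and $Y$, one sees that $P$ uses equally many matching edges in $X$ and in $Y$. So the cheapest choice for odd $k$ is one matching edge before $y$ and one, in the other part, after $y$.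

**Step 1 (a partition with large opposite degrees).** We need all vertices, not only those of $X_0\cup Y_0$, to have many neighbors in the opposite part. There are at most $2\gamma n$ leftover vertices, that is, vertices outside $X_0\cup Y_0$. Since $d_{X_0}(v)+d_{Y_0}(v)\ge\frac n2-2\gamma n$, we can start with a partition $V=X\cup Y$, $X\supseteq X_0$, $Y\supseteq Y_0$, where each leftover vertex in $X$ (in $Y$) has at least $n/5$ neighbors in $Y_0$ (in $X_0$). Name the parts so that $|Y|\ge|X|$. Then $|Y|-|X|\le2\gamma n$. While $|Y|\ge|X|+2$ and some $v\in Y$ has $d_Y(v)\ge2cn$, move such a $v$ to $X$. Each move lowers $|Y|-|X|$ by $2$, so there are at most $\gamma n$ moves. For the final $(X,Y)$ put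
$$h=|Y|-|X|\ge0,\qquad X_1=X\cap X_0,\qquad Y_1=Y\cap Y_0,$$
and call vertices of $X_1\cup Y_1$ typical. Then the following hold.

* At most $3\gamma n$ vertices are atypical (leftover or moved), and a typical vertex misses at most $\gamma n+3\gamma n\le5\gamma n$ vertices of the opposite part.
* Every vertex has at least $cn$ typical neighbors in the opposite part. This is clear for typical vertices. An unmoved leftover vertex had $n/5$ neighbors in $X_0$ or $Y_0$, of which at most $\gamma n$ have moved. A moved vertex had at least $2cn$ neighbors in $Y$ when it moved, and at most $3\gamma n$ of them are atypical at the end, so at least $2cn-3\gamma n\ge cn$ remain.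
* Either $h\in\{0,1\}$, or $2\le h\le2\gamma n$ and $d_Y(v)<2cn$ for all $v\in Y$.

**Notation.** An edge inside $X$ or inside $Y$ is inner; the others are crossing. Write $[\cdot]$ for the $0/1$ indicator. Put $\sigma=[x\in Y]+[z\in Y]-[x\in X]-[z\in X]\in\{-2,0,2\}$, and let $\langle u,v\rangle=1$ if $u,v$ lie in different parts and $0$ otherwise. Modulo $2$ we have $\langle u,v\rangle+\langle v,w\rangle\equiv\langle u,w\rangle$. A linear forest is a graph all of whose components are paths. For a set $J$ of edges, $V(J)$ is the set of their ends.

**Claim B.** Let $J_1,J_2$ be sets of inner edges, $J=J_1\cup J_2$ having $j_X$ edges in $X$ and $j_Y$ in $Y$, $|J|\le2\gamma n+2$, such that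

* (a) $J_1$ and $J_2$ induce linear forests; $z\notin V(J_1)$, $x\notin V(J_2)$, $V(J_1)\cap V(J_2)\subseteq\{y\}$; $x,y$ have degree $\le1$ in $J_1$ and no component of $J_1$ contains both; $y,z$ have degree $\le1$ in $J_2$ and no component of $J_2$ contains both;
* (b) $h=j_Y-j_X+\sigma/2$;
* (c) $k\equiv|J_1|+\langle x,y\rangle\pmod2$.

Then the required path exists.

Condition (a) says that the edges of $J_i$ can be the inner edges of $P_i$, (b) is balance, and (c) is parity for $P_1$. In the example above, with odd $k$, one edge in $J_1$ inside $X$ and one in $J_2$ inside $Y$ satisfy (b) and (c).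

**Step 2 (proof of Claim B: parity for $P_2$ is automatic).** From (b), $n\equiv h\equiv|J|+\sigma/2$. Since $\sigma/2\equiv1-\langle x,z\rangle$, this gives $n-1\equiv|J|+\langle x,z\rangle$. Subtracting (c),
$$n-1-k\equiv|J_2|+\langle y,z\rangle\pmod2.\tag{5}$$

**Step 3 (proof of Claim B: stringing the inner edges together).** We absorb all inner edges into the beginnings and ends of $P_1$ and $P_2$, so that only crossing edges are needed afterwards. Let $C_x,C_y$ be the components of $J_1$ that contain $x,y$ (a single vertex if the terminal is not in $V(J_1)$). They are distinct, and $x,y$ are ends of them, by (a). Starting with $C_x$ from $x$, successively join on all other components of $J_1$ except $C_y$, by paths of crossing edges with new typical interior vertices. "Unused" means outside $V(J)\cup\mathcal T$ and not used before. To join an end $u$ to an end $v$ of the next component, do the following.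

* If $u,v$ lie in the same part, choose distinct unused typical $p\in N(u)$, $p''\in N(v)$ in the other part and an unused typical common neighbor $w$ of $p,p''$ in the part of $u,v$; use $u\,p\,w\,p''\,v$.
* If $u,v$ lie in different parts, choose an unused typical $p\in N(u)$ in the part of $v$ and an unused typical $p''\in N(v)\cap N(p)$ in the part of $u$; use $u\,p\,p''\,v$.

In $P_2$ do likewise: start with the component of $J_2$ at $y$, from $y$, and join on all other components of $J_2$ except that of $z$. Let $Z$ be the set of all vertices of $J$, terminals and joining vertices. There are at most three joining vertices for each joined component, so $|Z|\le5|J|+15\le25\gamma n$. All choices are possible: $u$ and $v$ have at least $cn$ typical neighbors in the opposite part, $p$ and $p''$ miss at most $5\gamma n$ vertices of their opposite part, at most $25\gamma n$ vertices are used, and $cn>100\gamma n$.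

We now have an $x$–$u_1$ path and the path $C_y$ from some $y'$ to $y$, disjoint, for $P_1$. For $P_2$ we have a $y$–$u_2$ path and the component of $z$ from some $z'$ to $z$, disjoint. Different pieces of $P_1$ and $P_2$ share only $y$. It remains to find paths $R_1$ from $u_1$ to $y'$ and $R_2$ from $u_2$ to $z'$, of crossing edges only, whose interiors partition $V\setminus Z$ and have the right numbers of vertices
$$r_1=k+1-|Z\cap V(P_1)|,\qquad r_2=n-k-|Z\cap V(P_2)|,$$
where $Z\cap V(P_i)$ stands for the vertices of the pieces of $P_i$. Since $y$ is counted twice, $r_1+r_2=n-|Z|$. Both numbers are at least $\lambda n-25\gamma n-1\ge\lambda n/2$.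

**Step 4 (proof of Claim B: the parities of $R_1$ and $R_2$ fit).** A path of crossing edges has length of parity given by its ends, so we must check $r_1$ and $r_2$. The length $r_1+1$ of $R_1$ must be $k$ minus the length already used. The pieces of $P_1$ contain all $|J_1|$ inner edges, and their numbers of crossing edges are congruent to $\langle x,u_1\rangle$ and $\langle y',y\rangle$. So by (c)
$$r_1+1\equiv k-|J_1|-\langle x,u_1\rangle-\langle y',y\rangle\equiv\langle x,y\rangle+\langle x,u_1\rangle+\langle y',y\rangle\equiv\langle u_1,y'\rangle\pmod2 .$$
Similarly $r_2+1\equiv\langle u_2,z'\rangle$, by (5). Thus the numbers $r_i^X,r_i^Y$ of interior vertices of $R_i$ in each part are determined and are integers: they are $r_i/2$ each if the ends are in different parts; otherwise the part not containing the ends gets $\frac{r_i+1}2$ and the other part $\frac{r_i-1}2$.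

**Step 5 (proof of Claim B: the totals fit).** We need $r_1^X+r_2^X=|X\setminus Z|$ and $r_1^Y+r_2^Y=|Y\setminus Z|$. Insert formal vertices for the interiors of $R_1$ and $R_2$. The resulting formal hamilton path has $\hat x$ vertices in $X$ and $\hat y$ in $Y$, with $\hat x+\hat y=|Z|+r_1+r_2=n$. Its crossing edges can be counted from both sides, as the sum of the path degrees in one part minus twice the number of inner edges there:
$$2\hat y-[x\in Y]-[z\in Y]-2j_Y=2\hat x-[x\in X]-[z\in X]-2j_X .$$
So $\hat y-\hat x=j_Y-j_X+\sigma/2=h=|Y|-|X|$ by (b). With $\hat x+\hat y=n$ this gives $\hat x=|X|$ and $\hat y=|Y|$, as needed.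

**Step 6 (proof of Claim B: finding $R_1$ and $R_2$).** Finally we split the rest and apply Lemma B. Each $r_i^X,r_i^Y$ is at least $\lambda n/5$. Partition $X\setminus Z$ and $Y\setminus Z$ randomly into parts of these sizes. Every vertex has at least $cn-25\gamma n\ge cn/2$ typical neighbors outside $Z$ in the opposite part of $G$, and each of the random parts takes a fraction at least $\frac{\lambda/5}{0.6}=\frac\lambda3$ of its side. So by (T3) we may assume that every vertex has at least $c\lambda n/20=10\gamma n\ge4\gamma n+3$ neighbors in each of the two random parts of the opposite side.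

Consider $R_1$; $R_2$ is analogous. If $u_1,y'$ lie in different parts, take the bipartite graph of crossing edges on $u_1,y'$ and the two random parts for $R_1$. It is balanced, with $N=\frac{r_1}2+1\ge\lambda n/5$. Typical vertices miss at most $5\gamma n$ vertices of the opposite side, so their degree is at least $N-5\gamma n\ge\frac N2+1$. Atypical vertices number at most $3\gamma n$ and have degree at least $4\gamma n+3$. Lemma B with $L$ the atypical vertices and $\ell=\lfloor4\gamma n\rfloor$ gives $R_1$. If $u_1,y'$ lie in the same part, first go from $u_1$ to any neighbor $p$ in the random part for $R_1$ on the opposite side. The bipartite graph on $y'$ and the two random parts, without $u_1$, is balanced with $N=\frac{r_1+1}2$, the same degree bounds hold, and Lemma B gives a hamilton $p$–$y'$ path of it. $\square$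

It remains to choose $J_1$ and $J_2$. Let $\pi\in\{0,1\}$ be the residue of $k-\langle x,y\rangle$ modulo $2$. Condition (c) says $|J_1|\equiv\pi\pmod 2$.

**Step 7 (unbalanced parts: $h\ge2$).** Here we need about $h$ inner edges in $Y$, and we show that there are plenty. For $v\in Y$, $d_Y(v)\ge\frac n2+1-|X|=\frac{h+2}2$, since $n=2|X|+h$. So $G[Y]$ has at least $|Y|\frac{h+2}4\ge\frac{n(h+2)}8$ edges. Let $\mu$ be the size of a maximal matching of $G[Y]$. Its $2\mu$ vertices meet all these edges, and each vertex lies on fewer than $2cn$ of them by Step 1. Hence $2\mu\cdot2cn\ge\frac{n(h+2)}8$ and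
$$\mu\ge\frac{h+2}{32c}\ge25(h+2)\ge3h+6 .$$
At least $3h+3$ edges of the matching avoid $\mathcal T$. Let $J$ consist of $h-\sigma/2\in\{h-1,h,h+1\}$ of these (at least one), $J_1$ of $\pi$ of them, and $J_2$ of the rest. Then (b) holds by the choice of $|J|$, (c) by $|J_1|=\pi$, (a) because $J$ is a matching that avoids $\mathcal T$, and $|J|\le h+1\le2\gamma n+2$.

**Step 8 (balanced parts: $h=0$).** Now $n$ is even, $|X|=|Y|=\frac n2$, and every vertex has an inner neighbor since $\delta>\frac n2$. The roles of $X$ and $Y$ are symmetric.

Let $x,z$ be in the same part, say $X$, so $\sigma/2=-1$ and we need $j_Y-j_X=1$. Let $J=\{f\}$ for any edge $f\subseteq Y$, placed in $J_1$ if $\pi=1$ and in $J_2$ if $\pi=0$. Only $y$ among the terminals can lie in $f$, so (a) holds.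

Let $x,z$ be in different parts, say $x\in X$ and $z\in Y$, so $\sigma=0$ and we need $j_X=j_Y$. If $\pi=0$, take $J=\emptyset$. If $\pi=1$, take $J_1=\{e\}$ and $J_2=\{f\}$, where $e\subseteq X$ is an inner edge that contains a vertex of $X\setminus\mathcal T$, and $f\subseteq Y$ is an inner edge that contains a vertex of $Y\setminus\mathcal T$. Then $e$ does not contain $z$ and not both of $x,y$, and $f$ does not contain $x$ and not both of $y,z$. The two edges are disjoint, so (a) holds.

**Step 9 (parts of sizes differing by one: $h=1$).** Now $n$ is odd, $|X|=\frac{n-1}2$, $|Y|=\frac{n+1}2$ and $\delta\ge\frac{n+3}2$. So every vertex of $X$ has an inner neighbor, and every vertex of $Y$ has at least two.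

Let $x,z\in Y$, so $\sigma/2=1$ and we need $j_X=j_Y$. If $\pi=0$, take $J=\emptyset$. If $\pi=1$, let $f=uv\subseteq Y$ be an edge with $u\notin\mathcal T$, and let $e\subseteq X$ be any inner edge. The edge $e$ contains no terminal except possibly $y$. If $v=z$, put $J_2=\{f\}$ and $J_1=\{e\}$: the only terminal in $f$ is $z$. Otherwise put $J_1=\{f\}$ and $J_2=\{e\}$: then $z\notin f$, and $f$ contains at most one of $x,y$. In both cases (a) holds, and $|J_1|=1$.

Let exactly one of $x,z$ lie in $Y$, so $\sigma=0$ and we need $j_Y-j_X=1$. By reversal let $x\in Y$ and $z\in X$; here $k$ and $\pi$ refer to the reversed problem if we reversed. Let $J=\{f\}$ with $f\subseteq Y$. If $\pi=1$, put $f$ in $J_1$, where $f\ne xy$ is any edge of $G[Y]$. If $\pi=0$, put $f$ in $J_2$, where $f$ is an edge of $G[Y]-x$; it exists because a vertex of $Y\setminus\{x\}$ has at least two neighbors in $Y$. Since $z\in X$, (a) holds.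

Let $x,z\in X$, so $\sigma/2=-1$ and we need $j_Y-j_X=2$. If $\pi=0$, choose $v\in Y\setminus\{y\}$ with two neighbors $u,w\in Y$, and let $J_1=\{uv,vw\}$, $J_2=\emptyset$. The only terminal that can lie on this path is $y$, as an end. If $\pi=1$ and $y\in Y$, let $J_1=\{uy\}$ and $J_2=\{yw\}$ for two neighbors $u,w\in Y$ of $y$. Here $V(J_1)\cap V(J_2)=\{y\}$, which (a) permits. If $\pi=1$ and $y\in X$, let $J_1=\{f_1\}$ and $J_2=\{f_2\}$ for two disjoint edges of $G[Y]$. Such edges exist: let $ab$ be an edge of $G[Y]$. If some edge of $G[Y]$ avoids $a$ and $b$, take these two. Otherwise each other vertex of $Y$, having at least two neighbors in $Y$, is adjacent to both $a$ and $b$; as $|Y|\ge5$, there are two further vertices $g,g'$, and we take $ag$ and $bg'$. In each case (a) holds and $|J_1|\equiv\pi\pmod 2$.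

In every case (a), (b) and (c) hold with $|J|\le2\gamma n+2$, so Claim B gives the required path. This completes case (B) and the proof of Theorem 2. $\blacksquare$
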